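# Newton slopes of Bessel $F$-isocrystals and the eigenfunction $(-q)^{\ell}$

## 1. The function $(-q)^{\ell}$ on an extended affine Weyl group

Let $k=\mathbb F_q$ be a finite extension of $\mathbb F_p$, with $p$ an odd prime, and let $H$ be a split almost simple group over $k$. Fix a split maximal torus $A$, a Borel subgroup $B_H\supset A$ with opposite $B_H^-$, and the unipotent radicals $U_H,U_H^-$. Put $X=X_*(A)$, let $Q\subset X$ be the coroot lattice, $W$ the Weyl group, and write $\check\rho\in X^*(A)_{\mathbb Q}$ for half the sum of the positive roots of $H$. (The check is there because $H$ will later be the dual of a group $G$, so that roots of $H$ are coroots of $G$.) Let $t$ be the coordinate on $\mathbb P^1_k$ and $s=t^{-1}$.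

An affine root is a formal sum $\beta=\alpha+n\delta$ with $\alpha$ a root of $H$ and $n\in\mathbb Z$; its root group is $u_\beta(c)=u_\alpha(cs^n)$, $c\in k$. It is positive if $n>0$, or if $n=0$ and $\alpha>0$. The extended affine Weyl group is
$$\widetilde W=N_H(A)(k[t,t^{-1}])/A(k)=X\rtimes W ,$$
where $\eta\in X$ corresponds to the class $t_\eta$ of $\eta(t)$. Representatives of $w\in\widetilde W$ are written $\dot w$. Conjugation makes $\widetilde W$ act on affine roots. Since $\eta(t)u_\alpha(cs^n)\eta(t)^{-1}=u_\alpha(cs^{n-\langle\alpha,\eta\rangle})$, we have $t_\eta(\alpha+n\delta)=\alpha+(n-\langle\alpha,\eta\rangle)\delta$.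

The length $\ell(w)$ is the number of positive affine roots that $w$ makes negative. The affine simple roots $\alpha_i$ are the simple roots of $H$ together with $\delta-\theta_H$, with $\theta_H$ the highest root; $s_i$ are the corresponding reflections. We use the following textbook facts. The $s_i$ generate $W_{\mathrm{aff}}=Q\rtimes W$. The group $\Omega=\{\ell=0\}$ maps isomorphically to $\widetilde W/W_{\mathrm{aff}}=X/Q$. Every $w$ can be written $\gamma s_{i_1}\cdots s_{i_n}$ with $\gamma\in\Omega$ and $n=\ell(w)$, and multiplication by $\Omega$ on either side preserves $\ell$. Finally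
$$\ell(ws_i)>\ell(w)\iff w\alpha_i>0,\qquad \ell(s_iw)>\ell(w)\iff w^{-1}\alpha_i>0 ,$$
and in each case the lengths differ by $1$.

For $w\in W$ and $\eta\in X$ the length is
$$\ell(wt_\eta)=\sum_{\alpha>0,\ w\alpha>0}|\langle\alpha,\eta\rangle|+\sum_{\alpha>0,\ w\alpha<0}|\langle\alpha,\eta\rangle+1| .\tag{1}$$
To see this, fix $\alpha>0$ and put $m=\langle\alpha,\eta\rangle$. The root $\alpha+n\delta$ is positive for $n\ge0$, and its image $w\alpha+(n-m)\delta$ is negative iff $n<m$, or $n=m$ and $w\alpha<0$. This gives $\max(m,0)$ values of $n$ if $w\alpha>0$ and $\max(m+1,0)$ if $w\alpha<0$. The root $-\alpha+n\delta$ is positive for $n\ge1$, and its image $-w\alpha+(n+m)\delta$ is negative iff $n<-m$, or $n=-m$ and $w\alpha>0$. This gives $\max(-m,0)$ values if $w\alpha>0$ and $\max(-m-1,0)$ if $w\alpha<0$. Adding gives $|m|$, respectively $|m+1|$. In particular $\ell(t_\eta)=\langle\eta,2\check\rho\rangle$ for $\eta$ dominant.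

The lecture turns on the function
$$f:\widetilde W\to\mathbb Z,\qquad f(w)=(-q)^{\ell(w)} .$$
It has two virtues. The first is visible: modulo $q$ it is the indicator function of $\Omega$. The second will take work. We shall see that $\widetilde W$ is the set of (generically trivial) $H$-bundles on $\mathbb P^1$ with Iwahori level structures at $0$ and $\infty$. Modifying such a bundle at a third point $a\in k^\times$ gives Hecke operators on functions on $\widetilde W$, and $f$ is an eigenfunction of all of them. Up to a sign, the eigenvalue is that of the constant function $1$. To state the sign, define $\varepsilon:X\to\{\pm1\}$ by $\varepsilon(\eta)=(-1)^{\langle\eta,2\check\rho\rangle}$. It is trivial on $Q$, because a simple coroot pairs with $2\check\rho$ to $2$, so it is a function on $X/Q$. The eigenvalue statement will read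
$$\sum_y h(y)\,(-q)^{\ell(\mathrm{type}(y))}=\varepsilon(\kappa)\sum_y h(y),\tag{2}$$
with $y$ running over the modifications of the trivial bundle at $a$, $\mathrm{type}(y)\in\widetilde W$ the resulting bundle, and $h$ a Hecke function living in the class $\kappa\in X/Q$.

What this is for: modulo $q$, the left side of (2) counts the modifications whose type has length $0$. Traces of Frobenius on Kloosterman sheaves are exponential sums over exactly these modifications, and their residues determine $p$-adic slopes.

**Example 1 ($H=\mathrm{PGL}_2$).** Here $X=\mathbb Z\eta_1$ with $\langle\alpha,\eta_1\rangle=1$, $Q=2X$, the simple affine roots are $\alpha_1=\alpha$ and $\alpha_0=\delta-\alpha$, and $\varepsilon(\eta_1)=-1$. By (1), $\ell(t_{\eta_1})=1$. Since $t_{\eta_1}\alpha_1=\alpha-\delta<0$, the element $\gamma=t_{\eta_1}s_1$ has length $0$. It exchanges $\alpha_0$ and $\alpha_1$, and $\gamma^2=t_{\eta_1}s_1t_{\eta_1}s_1=t_{\eta_1}t_{-\eta_1}=1$. So $\Omega=\{1,\gamma\}$, $t_{\eta_1}=\gamma s_1$ and $t_{-\eta_1}=s_1\gamma$. We shall find by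 hand that among the $q+1$ simplest modifications of the trivial bundle, $q-1$ have type $\gamma$, one has type $\gamma s_1$ and one has type $s_1\gamma$. Then (2) reads $(q-1)+2(-q)=-(q+1)$.

## 2. Bessel $F$-isocrystals, Kloosterman sheaves and Newton slopes

Let $G$ be a split, almost simple reductive group over $\mathbb Z_p$, with split maximal torus $T$, Borel $B\supset T$, simple roots $\Delta$ and root vectors $e_\alpha$ ($\alpha\in\Delta$). Put $N=\sum_{\alpha\in\Delta}e_\alpha$; let $\theta$ be the highest root, $E$ a root vector for $-\theta$, and $h$ the Coxeter number. Let $\check\rho\in X_*(T)_{\mathbb Q}$ be half the sum of the positive coroots. From now on $H=\check G$ is the Langlands dual group, so $X=X_*(A)=X^*(T)$, and this $\check\rho$ is the one of Section 1.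

Choose $\lambda\in\overline{\mathbb Q}_p$ with $\lambda^{p-1}=-p$ and a square root $p^{1/2}$; put $K=\mathbb Q_p(\lambda,p^{1/2})$. Let $\psi:\mathbb F_p\to K^\times$ be the nontrivial additive character attached to $\lambda$ by Dwork. Its values are $p$-th roots of unity. Let $\zeta_p$ be a primitive one. Since $v_p(\zeta_p-1)=\frac1{p-1}=v_p(\lambda)$, we have $\psi\equiv1\pmod\lambda$. This is the only property of $\psi$ that we use. Fix a prime $\ell\ne p$ and an isomorphism $\iota:\overline{\mathbb Q}_\ell\simeq\overline{\mathbb Q}_p$, and use it to view $\psi$ and $p^{1/2}$ on the $\ell$-adic side. (The letter $\ell$ is a prime only in the symbol $\overline{\mathbb Q}_\ell$; elsewhere it is the length.)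

On the $\ell$-adic side, $\mathrm{Kl}_G=\{\mathrm{Kl}_G^V\}_{V\in\mathrm{Rep}(G)}$ is the Heinloth–Ngô–Yun Kloosterman local system on $\mathbb G_{m,\mathbb F_p}$ attached to $\psi$, normalized with $p^{1/2}$ to be pure of weight $0$. On the $p$-adic side, $\mathrm{Be}_G$ is the Frenkel–Gross connection on the trivial $G$-bundle over $\mathbb G_{m,K}$,
$$d-(N+\lambda^htE)\frac{dt}t .$$
Let $\mathcal O^\dagger=\bigcup_{r>1}\{\sum_{i\ge0} a_it^i:a_i\in K,\ |a_i|_pr^i\to0\}$, with Frobenius lift $t\mapsto t^p$. The theorem of Xu–Zhu, which we take as given, provides $F(t)\in G(\mathcal O^\dagger)$ with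
$$t\frac{dF}{dt}F^{-1}+\mathrm{Ad}_F(N+\lambda^htE)=p(N+\lambda^ht^pE),$$
which makes $\mathrm{Be}_G$ a $G$-valued overconvergent $F$-isocrystal $\mathrm{Be}_G^\dagger$. Moreover $\mathrm{tr}(F([a])\mid V)=\iota\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^V)$ for $a\in\mathbb F_p^\times$ with Teichmüller lift $[a]$, and the analogous identity holds at closed points of higher degree. Here $\mathrm{Frob}_a$ is the geometric Frobenius.

**Definition (Newton slope).** For a closed point $a$ of degree $d$ put $\mathrm{Fr}_a=F([a]^{p^{d-1}})\cdots F([a]^p)F([a])\in G(K\otimes_{\mathbb Q_p}W(\mathbb F_{p^d})[1/p])$. Then $\nu_a\in X_*(T)_{\mathbb Q}$ is the unique $B$-dominant element such that, for every $V\in\mathrm{Rep}(G)$, the multiset of $\frac1dv_p$ of the eigenvalues of $\mathrm{Fr}_a$ on $V$ equals $\{\langle\mu,\nu_a\rangle\}$, with $\mu$ running over the weights of $V$ with multiplicity.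

Equivalently, $\nu_a$ is read off from the valuations, via $\iota$, of the eigenvalues of $\mathrm{Frob}_a$ on the $\mathrm{Kl}_G^V$. This is how we use it.

**Example 2 ($G=\mathrm{SL}_2$).** The connection is $d-\begin{pmatrix}0&1\\ \lambda^2t&0\end{pmatrix}\frac{dt}t$. Its horizontal vectors $(y_1,y_2)$ satisfy $ty_1'=y_2$ and $ty_2'=\lambda^2ty_1$, so $(t\frac d{dt})^2y_1=\lambda^2ty_1$, a Bessel equation. On the standard representation the two weights pair with $\check\rho$ to $\pm\frac12$. The statement $\nu_a=\check\rho$ says that the two eigenvalues of $\mathrm{Frob}_a$ have valuations $\pm\frac d2$.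

It is known that $\nu_a=\check\rho$ for all closed points of a dense open subset of $\mathbb G_{m,\mathbb F_p}$; we do not use this. The statement for all points is posed as a conjecture in the document "Kloosterman Crystals For" (https://legacy.slmath.org/workshops/869/schedules/26600/documents/50254/assets/86122). We prove it, and a refinement.

**Theorem A.** $\nu_a=\check\rho$ for every closed point $a$ of $\mathbb G_{m,\mathbb F_p}$.

**Theorem B.** Let $a$ have degree $d$, $q=p^d$, $q^{1/2}=(p^{1/2})^d$, and let $q^{\check\rho}\in T$ be the element $(2\check\rho)(q^{1/2})$. Transported to $G(\overline{\mathbb Q}_p)$ by $\iota$, $\mathrm{Frob}_a$ is regular semisimple and conjugate to $q^{\check\rho}u_a$ with $u_a\in\ker\big(T(\mathbb Z_p[\zeta_p])\to T(\mathbb F_p)\big)$. The same holds for the image of $\mathrm{Fr}_a$ under any $K$-algebra map $K\otimes W(\mathbb F_{p^d})[1/p]\to\overline{\mathbb Q}_p$.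

**What one trace can and cannot tell.** A natural plan is to show that a suitably scaled trace of $\mathrm{Frob}_a$ is integral and a $p$-adic unit. On one representation this pins down only the smallest slope. For $\mathrm{SL}_3$, the dominant vectors $(1,0,-1)=\check\rho$ and $(\frac12,\frac12,-1)$ both have smallest entry $-1$, so the standard representation does not separate them. Its exterior square does: the smallest sums of two entries are $-1$ and $-\frac12$. So we need the trace on $V_\omega$ for every dominant weight $\omega$.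

## 3. Bundles on $\mathbb P^1$ with Iwahori structures at $0$ and $\infty$

Write $F_x,O_x$ for the completed local field and ring at a closed point $x$ of $\mathbb P^1_k$. Let

- $I_0\subset H(k[[t]])$ be the preimage of $B_H^-(k)$ and $I_\infty\subset H(k[[s]])$ the preimage of $B_H(k)$;
- $\mathcal G=H(k[t,t^{-1}])$ and $\Gamma=\mathcal G\cap I_0=\{g\in H(k[t]):g(0)\in B_H^-(k)\}$.

The Iwahori factorizations are $I_0=U_H(tk[[t]])\,A(k[[t]])\,U_H^-(k[[t]])$ and $I_\infty=U_H^-(sk[[s]])\,A(k[[s]])\,U_H(k[[s]])$. So positive affine root groups lie in $I_\infty$, and negative ones lie in $\Gamma\subset I_0$. Representatives of $\Omega$ permute the positive affine roots, hence also the negative ones, so they normalize $I_\infty$ and $I_0$.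

We use the affine Bruhat decomposition $H(k((s)))=\bigsqcup_{w\in\widetilde W}I_\infty\dot wI_\infty$. The set $P_i=I_\infty\cup I_\infty\dot s_iI_\infty$ is a group, and $I_\infty\dot s_iI_\infty/I_\infty=\{u_{\alpha_i}(c)\dot s_iI_\infty:c\in k\}$ has $q$ elements. So $P_i/I_\infty$ has $q+1$ points, and we call $gP_i/I_\infty$ a line.

**Lemma 1 (Birkhoff decomposition).** $H(k((s)))=\bigsqcup_{w\in\widetilde W}\Gamma\dot wI_\infty$. If $w\alpha_i<0$, then among the $q+1$ points of $\dot wP_i/I_\infty$, the point $\dot wI_\infty$ lies in $\Gamma\dot wI_\infty$ and the other $q$ lie in $\Gamma\dot w\dot s_iI_\infty$.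

**Step 1: the lines, and covering.** The purpose is to prove the second claim and to deduce that the double cosets cover. If $w\alpha_i<0$, then $\dot wu_{\alpha_i}(c)\dot w^{-1}$ lies in a negative affine root group, hence in $\Gamma$. So $\dot wu_{\alpha_i}(c)\dot s_iI_\infty\subset\Gamma\dot w\dot s_iI_\infty$, which is the second claim. If $w\alpha_i>0$, then $ws_i\alpha_i<0$ and $\dot w\dot s_iP_i=\dot wP_i$, so the claim for $ws_i$ describes this line. In both cases $\Gamma\dot wP_i\subset\Gamma\dot wI_\infty\cup\Gamma\dot w\dot s_iI_\infty$. Hence $\bigcup_w\Gamma\dot wI_\infty$ is stable under right multiplication by every $P_i$. It is also stable under every $\dot\gamma$, $\gamma\in\Omega$, because $\Gamma\dot wI_\infty\dot\gamma=\Gamma\dot w\dot\gamma I_\infty$. The $P_i$ and $\dot\gamma$ generate a group containing $I_\infty$ and representatives of all of $\widetilde W$, which is $H(k((s)))$ by the affine Bruhat decomposition. The union contains $1$, so it is everything.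

**Step 2: disjointness.** The purpose is to recover $w$ from invariants of $\Gamma\dot wI_\infty$. Let $V$ be a faithful representation of $H$ over $k$; its weights generate $X^*(A)$. Choose $b\in X\otimes\mathbb R$ in the open alcove where all $\alpha_i$ are positive (with $(\alpha+n\delta)(b)=\alpha(b)+n$), and generic, so that $\mu(b)-\mu'(b)\notin\mathbb Z$ for distinct weights $\mu,\mu'$ of $V$. Every positive affine root is a nonnegative integral combination of the $\alpha_i$, so it is positive at $b$. Give $V_\mu s^n$ the degree $\mu(b)+n$. By genericity, distinct pairs $(\mu,n)$ have distinct degrees.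

Let $L_{\ge r}\subset V((s))$ be the closed span of the $V_\mu s^n$ of degree $\ge r$, and $M_{\le r}\subset V[t,t^{-1}]$ the span of those of degree $\le r$. The element $u_\alpha(cs^n)$ maps $V_\mu s^m$ into $\sum_{j\ge0}V_{\mu+j\alpha}s^{m+jn}$, where the $j$-th term has its degree changed by $j(\alpha(b)+n)$. This change is $\ge0$ if $\alpha+n\delta>0$ and $\le0$ if $\alpha+n\delta<0$. The same applies with $cs^n$ replaced by a power series in such terms. An element of $A(k[[s]])$ multiplies $V_\mu$ by a unit of $k[[s]]$, which does not lower degrees; an element of $A(k[[t]])$ does not raise them. By the Iwahori factorizations, $I_\infty$ preserves $L_{\ge r}$, and $I_0$ preserves the closed span in $V((t))$ of the $V_\mu s^n$ of degree $\le r$. Hence $\Gamma=\mathcal G\cap I_0$ preserves the intersection of the latter with $V[t,t^{-1}]$, which is $M_{\le r}$.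

Therefore $\dim(gL_{\ge r}\cap M_{\le r'})$ depends only on $\Gamma gI_\infty$. For $g=\dot w$, with $w=t_\eta\bar w$, the element $\dot w$ carries $V_\mu s^n$ to $V_{\bar w\mu}s^{n-\langle\bar w\mu,\eta\rangle}$; write $w(\mu,n)=(\bar w\mu,n-\langle\bar w\mu,\eta\rangle)$. So the dimension is the number of pairs $(\mu,n)$ of degree $\ge r$ with $w(\mu,n)$ of degree $\le r'$, counted with multiplicity $\dim V_\mu$. This is finite: for each $\mu$, $n$ is bounded below by the first condition and above by the second. As $r$ crosses the degree of a single pair $(\mu,n)$, the count drops by $\dim V_\mu$ or by $0$, according to whether $\deg w(\mu,n)\le r'$. Varying $r'$ we recover $\deg w(\mu,n)$, hence the pair $w(\mu,n)$ itself. These pairs determine $\bar w$ on the weights of $V$, hence $\bar w$, and then $\langle\bar w\mu,\eta\rangle$ for all $\mu$, hence $\eta$. So $\Gamma\dot wI_\infty$ determines $w$. $\square$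

**The set $\mathcal B$.** Let $J=I_0\times I_\infty\times\prod_{x\ne0,\infty}H(O_x)$ and
$$\mathcal B=H(k(t))\backslash H(\mathbb A)/J,$$
the set of isomorphism classes of generically trivial $H$-bundles on $\mathbb P^1_k$ with $I_0$- and $I_\infty$-level structures at $0$ and $\infty$. We claim $\mathcal B=\widetilde W$.

*A generically trivial $H$-bundle $\mathcal E$ on an affine Dedekind scheme $S$ with $\mathrm{Pic}(S)=0$ is trivial.* A generic section of $\mathcal E/B_H$ extends over $S$ because $\mathcal E/B_H\to S$ is proper. So $\mathcal E$ reduces to $B_H$. The induced torsor under $A\cong\mathbb G_m^r$ is trivial since $\mathrm{Pic}(S)=0$, so the $B_H$-torsor comes from a $U_H$-torsor. Such torsors are trivial on affine schemes, since $U_H$ is a successive extension of copies of $\mathbb G_a$.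

For $S=\mathbb G_{m,k}$ this says that every class in $\mathcal B$ has a representative with components $1$ away from $0,\infty$, and so $\mathcal B=\mathcal G\backslash\big(H(k((t)))/I_0\times H(k((s)))/I_\infty\big)$. For $S=\mathbb A^1_k$ it says that every $g\in H(k((t)))$, placed at $0$, is the product of an element of $H(k(t))$ that is integral at all $x\ne0,\infty$ and an element of $H(k[[t]])$. So
$$H(k((t)))=\mathcal GH(k[[t]])=\mathcal GH(k)I_0=\mathcal GI_0 .$$
Thus $\mathcal G$ acts transitively on $H(k((t)))/I_0$, with stabilizer $\Gamma$ at the base point, and by Lemma 1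
$$\mathcal B=\Gamma\backslash H(k((s)))/I_\infty=\widetilde W .$$
The element $w$ is the class of the pair $(1,\dot w)$ at $(0,\infty)$; it is called the type.

## 4. Kloosterman traces modulo $\lambda$

**The inputs.** The first is from Heinloth–Ngô–Yun, *Kloosterman sheaves for reductive groups*, Ann. of Math. 177 (2013), §1, §2, Theorem 1. Let $\mathrm{Bun}_{(0,n)}$ classify $H$-bundles on $\mathbb P^1$ with $I_0$-level structure at $0$ and $I_\infty(n)$-level structure at $\infty$. Here $I_\infty(0)=I_\infty$, $I_\infty(1)$ is its pro-unipotent radical, and $I_\infty(1)/I_\infty(2)=\bigoplus_i\mathbb G_a$ is the sum of the affine simple root lines.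

- (HNY1) The open stratum of each component of $\mathrm{Bun}_{(0,0)}$ consists of the point of type $\gamma\in\Omega$, with automorphism group $A$. Its preimage in $\mathrm{Bun}_{(0,2)}$ is an open embedding $j_\gamma:I_\infty(1)/I_\infty(2)\hookrightarrow\mathrm{Bun}_{(0,2)}$.
- (HNY2) Let $\phi:I_\infty(1)/I_\infty(2)\to\mathbb G_a$ be the chosen linear form, nonzero on each line, and let $\mathcal A$ be the sheaf with restriction $j_{\gamma!}\phi^*\mathrm{AS}_\psi$ on each component, up to a common shift and twist. Then $\mathrm{pr}_{2!}(\mathrm{pr}_1^*\mathcal A\otimes\mathrm{IC}_V)\cong\mathcal A\boxtimes\mathrm{Kl}_G^V$, with $\mathrm{pr}_1,\mathrm{pr}_2$ the projections of the Hecke correspondence.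

For dominant $\omega\in X$, $\mathrm{IC}_{V_\omega}$ is the IC sheaf of the Schubert variety $\overline{\mathrm{Gr}}_\omega=\bigsqcup_{\mu\le\omega}\mathrm{Gr}_\mu$ in the affine Grassmannian of $H$ at $a$. It equals $\overline{\mathbb Q}_\ell[\langle\omega,2\check\rho\rangle](\langle\omega,\check\rho\rangle)$ on $\mathrm{Gr}_\omega$, and $\dim\mathrm{Gr}_\omega=\langle\omega,2\check\rho\rangle$.

The second input (KL) is from Kazhdan–Lusztig, *Schubert varieties and Poincaré duality*, 1980, and Lusztig, *Singularities, character formulas, and a $q$-analog of weight multiplicities*, 1983: for $y\in\mathrm{Gr}_\mu(k)$ with $\mu\le\omega$,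
$$\mathrm{tr}(\mathrm{Frob},(\mathrm{IC}_{V_\omega})_y)=(-1)^{\langle\omega,2\check\rho\rangle}q^{-\langle\omega,\check\rho\rangle}P_{\mu,\omega}(q),$$
with $P_{\mu,\omega}$ a polynomial with integer coefficients and $P_{\mu,\omega}(0)=1$. For $H=\mathrm{PGL}_2$ and $\omega=\eta_1$, $\overline{\mathrm{Gr}}_\omega=\mathrm{Gr}_\omega=\mathbb P^1$, $\mathrm{IC}_{V_\omega}=\overline{\mathbb Q}_\ell[1](\frac12)$ and $P=1$.

Other conventions do not matter. Replacing $\psi$ by $\psi^{-1}$, $\phi$ by another generic form, $\omega$ by $-w_0\omega$, or rescaling $a$ has no effect on the proof, since all $a$ and $\omega$ are treated and only $\psi\equiv1\pmod\lambda$ is used. A convention multiplying traces on $V_\omega$ by $\varepsilon(\omega)$ would not affect Theorem A, whose proof uses only that a certain trace is a unit. In Theorem B it would multiply $\mathrm{Frob}_a$ by the central element $(2\check\rho)(-1)$.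

**The exponential sum.** Let $a\in k^\times$ and let $\star=j_1(0)$ be the base point (the trivial bundle). A point $y\in\mathrm{Gr}(k)=H(F_a)/H(O_a)$ defines a modification $\mathcal E_y$ of $\star$ at $a$. It is trivial away from $a$, so its image in $\mathrm{Bun}_{(0,0)}$ has a type $\mathrm{type}(y)\in\widetilde W$, namely the class in $\mathcal B$ of the adele with component $y$ at $a$ and $1$ elsewhere. By (HNY1), $\mathcal E_y$ lies in the support of $\mathcal A$ iff $\mathrm{type}(y)\in\Omega$; then let $\phi(y)\in k$ be the value of $\phi$ there. Put $\psi_k=\psi\circ\mathrm{Tr}_{k/\mathbb F_p}$, and let $A_\omega(y)=P_{\mu,\omega}(q)$ for $y\in\mathrm{Gr}_\mu(k)$ with $\mu\le\omega$, and $A_\omega(y)=0$ otherwise.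

Take the stalk of (HNY2) at $(\star,a)$. The fiber of $\mathrm{pr}_2$ is $\overline{\mathrm{Gr}}_\omega$, so the left side is the compactly supported cohomology of $\overline{\mathrm{Gr}}_\omega$ with coefficients in $\mathrm{pr}_1^*\mathcal A\otimes\mathrm{IC}_{V_\omega}$. By the Grothendieck trace formula its Frobenius trace is a sum over $y\in\overline{\mathrm{Gr}}_\omega(k)$. The common shift and twist contributes the same constant to every $\mathcal A_{\mathcal E_y}$ and to $\mathcal A_\star$, where $\psi_k(\phi)=\psi_k(0)=1$; it cancels. With (KL),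
$$q^{\langle\omega,\check\rho\rangle}\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^{V_\omega})=\varepsilon(\omega)\sum_{\mathrm{type}(y)\in\Omega}A_\omega(y)\,\psi_k(\phi(y))\ \in\ \mathbb Z[\zeta_p].\tag{3}$$
Here $\mathrm{Frob}_a$ is the Frobenius of $a$ as a $k$-point. Since $\zeta_p\equiv1\pmod\lambda$, the character disappears modulo $\lambda$:
$$q^{\langle\omega,\check\rho\rangle}\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^{V_\omega})\equiv\varepsilon(\omega)\,\mathcal N(A_\omega)\pmod\lambda,\qquad \mathcal N(h):=\sum_{\mathrm{type}(y)\in\Omega}h(y).\tag{4}$$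

**Example 3 ($\mathrm{PGL}_2$ by hand).** Let $\omega=\eta_1$. The $q+1$ points of $\overline{\mathrm{Gr}}_\omega(k)$ are represented by
$$y_c=\begin{pmatrix}t-a&c\\0&1\end{pmatrix}\ (c\in k),\qquad y_\infty=\begin{pmatrix}1&0\\0&t-a\end{pmatrix}$$
placed at $a$. Multiply the adele on the left by the global matrix $y(0)y^{-1}\in H(k(t))$. At $a$ its component becomes $y(0)\in H(O_a)$. At $x\ne0,a,\infty$ it is in $H(O_x)$, because $\det y=t-a$ is a unit. At $0$ it is $y(0)y^{-1}$, which is $1$ modulo $t$, hence in $I_0$. So the type of $y$ is the class of $y(0)y^{-1}$ in $\Gamma\backslash H(k((s)))/I_\infty$. For $y_c$, up to scalars,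
$$y_c(0)y_c^{-1}\sim\begin{pmatrix}-a&c\\0&1\end{pmatrix}\begin{pmatrix}1&-c\\0&t-a\end{pmatrix}=\begin{pmatrix}-a&ct\\0&t-a\end{pmatrix}\sim\begin{pmatrix}-as&c\\0&1-as\end{pmatrix}.$$
If $c\ne0$, subtract $c^{-1}$ times the first row from the second; this is multiplication by an element of $B_H^-(k)\subset\Gamma$. The result is
$$\begin{pmatrix}-as&c\\ as/c&-as\end{pmatrix}=\begin{pmatrix}0&1\\s&0\end{pmatrix}\begin{pmatrix}a/c&0\\0&c\end{pmatrix}\begin{pmatrix}1&-c\\-as/c&1\end{pmatrix}.$$
The first factor normalizes $I_\infty$ and represents $\gamma$, so the type is $\gamma$. Moving the diagonal factor across $\dot\gamma$ into $A(k)\subset\Gamma$, we read off the coordinates $-c$ and $-a/c$ in $I_\infty(1)/I_\infty(2)$. If $c=0$ the matrix lies in $\mathrm{diag}(s,1)I_\infty$, so the type is $t_{-\eta_1}=s_1\gamma$. For $y_\infty$ one gets $\mathrm{diag}(1-as,-as)\in\mathrm{diag}(1,s)I_\infty$, of type $t_{\eta_1}=\gamma s_1$. With $\phi$ the sum of the coordinates, (3) becomes, after $c\mapsto-c$,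
$$q^{1/2}\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_{\mathrm{SL}_2}^{V_\omega})=-\sum_{c\in k^\times}\psi_k\Big(c+\frac ac\Big)\equiv-(q-1)\equiv1\pmod\lambda .$$

**Where a direct count stops.** For general $\omega$ we need $\mathcal N(A_\omega)$ modulo $q$. The weights are harmless, since $P_{\mu,\omega}(q)\equiv1$. The total count is also easy: we shall see that $\#\overline{\mathrm{Gr}}_\omega(k)\equiv1\pmod q$ for every $\omega$. But $\mathcal N$ counts only points of type in $\Omega$, and the complement is not negligible modulo $q$: in Example 3 it has two points, and $\mathcal N=q-1\equiv-1$ while the total is $\equiv1$. To continue directly one would have to count, modulo $q$, the points of each type $w$ in each $\mathrm{Gr}_\mu$. The total count is easy because it applies the Hecke operator to the constant function, an eigenfunction. The indicator function of $\Omega$ is not one (we check this after Lemma 3). The way out is to replace it by a function congruent to it modulo $q$ that is an eigenfunction. The Iwahori–Hecke algebra at $\infty$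 has two obvious characters; the trivial one belongs to the constant function, and the sign one belongs to $f=(-q)^{\ell}$. The aim is thus the following.

**Key Proposition.** Let $h:H(O_a)\backslash H(F_a)/H(O_a)\to\mathbb Z$ be finitely supported, with support in double cosets of elements $\mu\in X$ all in one class $\kappa\in X/Q$. Then $\mathcal N(h)\equiv\varepsilon(\kappa)\sum_{y\in\mathrm{Gr}(k)}h(y)\pmod q$.

## 5. Hecke operators at $\infty$ and at $0$

Let $\mathcal H$ be the $\mathbb C$-algebra with basis $T_w$ ($w\in\widetilde W$), with $T_wT_{w'}=T_{ww'}$ when lengths add and $T_i^2=(q-1)T_i+q$, where $T_i=T_{s_i}$. So $T_i^{-1}=q^{-1}(T_i-(q-1))$, and the $T_i$ together with the $T_\gamma$ ($\gamma\in\Omega$) generate $\mathcal H$. The Iwahori–Matsumoto isomorphism is $C_c(I_\infty\backslash H(F_\infty)/I_\infty)\cong\mathcal H$, $1_{I_\infty\dot wI_\infty}\leftrightarrow T_w$, where $I_\infty$ has volume $1$.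

Let $\mathcal F$ be the space of functions $\mathcal B\to\mathbb C$, that is, functions on $H(\mathbb A)$ that are left $H(k(t))$-invariant and right $J$-invariant. Let $\mathcal F_c$ be those of finite support on $\mathcal B=\widetilde W$, and $\delta_w$ the delta function at $w$. Consider
$$(T_h\Phi)(g)=\sum_{y\in H(F_a)/H(O_a)}h(y)\Phi(gy),\qquad (R(\xi)\Phi)(g)=\sum_{y\in H(F_\infty)/I_\infty}\xi(y)\Phi(gy)\quad(\xi\in\mathcal H),$$
and the analogous operators $R_0(T_i')$, $R_0(T'_\gamma)$ at $0$ for $1_{I_0\dot s_iI_0}$ and $1_{I_0\dot\gamma I_0}$. Each is well defined by the bi-invariance of the kernel. Substituting one sum into the other gives $R(\xi_1\xi_2)=R(\xi_1)R(\xi_2)$. Operators at different places commute, since elements of $H(\mathbb A)$ supported at different places commute.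

**Step 1: the action at $\infty$.** We compute $R$ in coordinates and show that $\delta_1$ generates $\mathcal F_c$ freely. $(R(T_i)\Phi)(w)$ is the sum of $\Phi$ over the $q$ points of the line $\dot wP_i/I_\infty$ other than $\dot wI_\infty$. If $\ell(ws_i)<\ell(w)$, all of them have type $ws_i$, by Lemma 1. If $\ell(ws_i)>\ell(w)$, Lemma 1 for $ws_i$ says that the line has one point of type $ws_i$ and $q$ of type $w$, one of which is $\dot wI_\infty$. Hence
$$R(T_i)\Phi(w)=\begin{cases}q\,\Phi(ws_i)&\ell(ws_i)<\ell(w)\\(q-1)\Phi(w)+\Phi(ws_i)&\ell(ws_i)>\ell(w),\end{cases}\qquad R(T_\gamma)\Phi(w)=\Phi(w\gamma).\tag{5}$$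
Suppose $\ell(ws_i)>\ell(w)$. By (5), $R(T_i)\delta_w$ has value $q-1$ at $w$, value $q$ at $ws_i$, and $0$ elsewhere. So $R(T_i)\delta_w=(q-1)\delta_w+q\delta_{ws_i}$, that is, $\delta_{ws_i}=R(T_i^{-1})\delta_w$. Also $R(T_\gamma)\delta_{w\gamma}=\delta_w$, so $\delta_{w\gamma}=R(T_\gamma^{-1})\delta_w$. For a reduced expression $w=\gamma s_{i_1}\cdots s_{i_n}$ we have $T_w=T_\gamma T_{i_1}\cdots T_{i_n}$, and therefore
$$\delta_w=R(T_{i_n}^{-1}\cdots T_{i_1}^{-1}T_\gamma^{-1})\delta_1=R(T_w^{-1})\delta_1 .\tag{6}$$
Expanding each $T_i^{-1}=q^{-1}(T_i-(q-1))$ gives $T_w^{-1}\in q^{-\ell(w)}T_{w^{-1}}+\mathrm{span}(T_v:\ell(v)<\ell(w))$, since a product of fewer than $n$ of the $T_i$, times a $T_{\gamma^{-1}}$, is a combination of $T_v$ with $\ell(v)<n$. By this triangularity the $T_w^{-1}$ form a basis of $\mathcal H$. Hence $\xi\mapsto R(\xi)\delta_1$ is a bijection $\mathcal H\to\mathcal F_c$.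

**Step 2: the action at $0$.** We compare it with the action at $\infty$ on the vector $\delta_1$. The group $I_0$ is the Iwahori subgroup with affine simple roots $-\alpha_i$, so $I_0\dot s_iI_0/I_0=\{u_{-\alpha_i}(c)\dot s_iI_0\}$. The group $I_0\cup I_0\dot s_iI_0$ is stable under left multiplication by $\dot s_i$, and $\dot s_iu_{-\alpha_i}(c)\dot s_iI_0=u_{\alpha_i}(c')I_0$ with $c\mapsto c'$ bijective, as $\dot s_i^2\in A(k)$. So
$$(I_0\cup I_0\dot s_iI_0)/I_0=\{\dot s_iI_0\}\cup\{u_{\alpha_i}(c)I_0:c\in k\},$$
with base point $c=0$. Write $\sim$ for equivalence of pairs at $(0,\infty)$ under $\mathcal G$ and the level groups.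

If $\ell(s_iw)>\ell(w)$, i.e. $w^{-1}\alpha_i>0$, then $(u_{\alpha_i}(c),\dot w)\sim(1,u_{\alpha_i}(-c)\dot w)$ has type $w$, because $\dot w^{-1}u_{\alpha_i}(-c)\dot w\in I_\infty$. And $(\dot s_i,\dot w)\sim(1,\dot s_i^{-1}\dot w)$ has type $s_iw$. So the line at $0$ through $w$ has $q$ points of type $w$, one of them the base point, and one of type $s_iw$.

If $\ell(s_iw)<\ell(w)$, put $w'=s_iw$. Since $(g,\dot s_i\dot w')\sim(\dot s_i^{-1}g,\dot w')$, the line through $w$ is the line through $w'$. By the first case it has $q$ points of type $w'$ and one of type $w$, which must be the base point. In summary,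
$$R_0(T'_i)\Phi(w)=\begin{cases}(q-1)\Phi(w)+\Phi(s_iw)&\ell(s_iw)>\ell(w)\\ q\,\Phi(s_iw)&\ell(s_iw)<\ell(w),\end{cases}\qquad R_0(T'_\gamma)\Phi(w)=\Phi(\gamma^{-1}w),\tag{7}$$
the last because $I_0\dot\gamma I_0=\dot\gamma I_0$ and $(\dot\gamma,\dot w)\sim(1,\dot\gamma^{-1}\dot w)$. Evaluating at each $w$,
$$R_0(T'_i)\delta_1=(q-1)\delta_1+q\delta_{s_i}=R(T_i)\delta_1,\qquad R_0(T'_\gamma)\delta_1=\delta_\gamma=R(T_\gamma^{-1})\delta_1 .\tag{8}$$

## 6. The operator at $a$ is a central element acting at $\infty$

**Lemma 2.** There is a central $z_h\in\mathcal H$ with $T_h=R(z_h)$ on $\mathcal F$. If $h$ is as in the Key Proposition, $z_h$ is a combination of $T_w$ with $w$ in the single class $-\kappa$ of $\widetilde W/W_{\mathrm{aff}}=X/Q$.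

The mechanism is this. Since $T_h$ commutes with $R(\mathcal H)$ and $\mathcal F_c$ is free of rank one, $T_h$ amounts to right multiplication by one element $z_h$. Operators at $0$ also commute with $T_h$, and by (8) they force $z_h$ to be central.

**Step 1: existence of $z_h$.** We need $T_h\delta_1\in\mathcal F_c$. If $(T_h\delta_1)(g)\ne0$, there is $y$ with $h(y)\ne0$ and $gy\in H(k(t))J$, say $gy=rj$ with $r\in H(k(t))$, $j\in J$. Write $j=j_aj^a$ with $j_a$ the component at $a$. Then $g=rj_ay^{-1}j^a$ is in the class of $(yj_a^{-1})^{-1}$ placed at $a$, and $h(yj_a^{-1})=h(y)\ne0$. The support of $h$ is a finite union of $H(O_a)$-double cosets, hence so is its inverse, and this consists of finitely many cosets $gH(O_a)$. So only finitely many classes occur. By Step 1 of Section 5, $T_h\delta_1=R(z_h)\delta_1$ for a unique $z_h\in\mathcal H$.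

**Step 2: $z_h$ is central.** Since $T_h$ commutes with operators at $\infty$, $T_hR(T_i)\delta_1=R(T_i)R(z_h)\delta_1=R(T_iz_h)\delta_1$. By (8), and because operators at $0$ commute with those at $a$ and at $\infty$, the same vector is
$$T_hR_0(T_i')\delta_1=R_0(T'_i)R(z_h)\delta_1=R(z_h)R_0(T'_i)\delta_1=R(z_hT_i)\delta_1 .$$
By injectivity of $\xi\mapsto R(\xi)\delta_1$, $T_iz_h=z_hT_i$. The same computation with $R_0(T'_\gamma)$ gives $T_\gamma^{-1}z_h=z_hT_\gamma^{-1}$. So $z_h$ is central.

**Step 3: $T_h=R(z_h)$ everywhere.** For $\xi\in\mathcal H$, $T_hR(\xi)\delta_1=R(\xi z_h)\delta_1=R(z_h)R(\xi)\delta_1$, so $T_h=R(z_h)$ on $\mathcal F_c$. At each point of $\mathcal B$ both operators are given by finite linear combinations of values of $\Phi$, so they agree on $\mathcal F$.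

**Step 4: the class of $z_h$.** Recall the Kottwitz map $H(F_x)\to X/Q$. It is a homomorphism that sends $\eta(\varpi_x)$ to the class of $\eta$ ($\varpi_x$ a uniformizer) and is trivial on $H(O_x)$, on Iwahori subgroups and on the image of $H^{sc}(F_x)$, where $H^{sc}$ is the simply connected cover. Summing over $x$ with weights $\deg x$ gives $H(\mathbb A)\to X/Q$, trivial on $J$. It is trivial on $H(k(t))$ too: by the Bruhat decomposition this group is generated by $A(k(t))$ and the image of $H^{sc}(k(t))$, and on $A(k(t))=X\otimes k(t)^\times$ the sum vanishes because principal divisors have degree $0$. Now suppose $(T_h\delta_1)(w)\ne0$, with $w$ in the class $[w]\in X/Q$. Then $\dot wy\in H(k(t))J$ for some $y$ at $a$ with $h(y)\ne0$. At $\infty$ the uniformizer is $s=t^{-1}$, so $\dot w$ contributes $-[w]$; and $y$ contributes $\kappa$, as $\deg a=1$. Hence $[w]=\kappa$. So $T_h\delta_1$ is a combination of $\delta_w$ with $[w]=\kappa$, and by (6) $z_h$ is a combination of $T_w^{-1}$ with $[w]=\kappa$. Since $T_w^{-1}$ is a combination of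 $T_v$ with $[v]=[w^{-1}]=-\kappa$, we are done. $\square$

**Example 4 ($\mathrm{PGL}_2$).** Let $h$ be the indicator function of $\mathrm{Gr}_{\eta_1}$. By Example 3, $(T_h\Phi)(1)=(q-1)\Phi(\gamma)+\Phi(\gamma s_1)+\Phi(s_1\gamma)$. Consider $z=T_\gamma T_1+T_1T_\gamma-(q-1)T_\gamma$. By (5), $R(T_\gamma T_1)\Phi(1)=(R(T_1)\Phi)(\gamma)=(q-1)\Phi(\gamma)+\Phi(\gamma s_1)$ and $R(T_1T_\gamma)\Phi(1)=(q-1)\Phi(\gamma)+\Phi(s_1\gamma)$. So $(R(z)\Phi)(1)=(T_h\Phi)(1)$ for all $\Phi$. The linear form $\Phi\mapsto(R(\xi)\Phi)(1)$ determines $\xi$: by definition it is $\sum_y\xi(y)\Phi(y)$, and by (5) and induction on length the form of $T_w$ involves $\Phi(w)$ with coefficient $1$ and otherwise only $\Phi(v)$ with $\ell(v)<\ell(w)$. So $z=z_h$.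

## 7. Central elements under the trivial and sign characters

The formulas $\mathrm{triv}(T_w)=q^{\ell(w)}$ and $\mathrm{sgn}(T_w)=(-1)^{\ell(w)}$ define characters $\mathcal H\to\mathbb C$. Indeed both $q$ and $-1$ are roots of $X^2=(q-1)X+q$, and both formulas are multiplicative when lengths add.

The input (Bern) is from Lusztig, *Affine Hecke algebras and their graded version*, JAMS 2 (1989), §3, for equal parameters. For $\eta=\eta_1-\eta_2$ with $\eta_1,\eta_2\in X$ dominant put
$$\theta_\eta=q^{-\ell(t_{\eta_1})/2}T_{t_{\eta_1}}\big(q^{-\ell(t_{\eta_2})/2}T_{t_{\eta_2}}\big)^{-1}.$$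
(In $\mathcal H$, $q^{1/2}$ is the positive real root.) This is well defined, $\theta_\eta\theta_\mu=\theta_{\eta+\mu}$, and the $T_w\theta_\eta$ ($w\in W$, $\eta\in X$) form a basis of $\mathcal H$. For a finite simple reflection $\sigma=s_\alpha$ with coroot $\alpha^\vee\in X$,
$$\theta_\mu T_\sigma-T_\sigma\theta_{\sigma\mu}=(q-1)\frac{\theta_\mu-\theta_{\sigma\mu}}{1-\theta_{-\alpha^\vee}} .\tag{9}$$
The right side lies in $\Theta:=\mathrm{span}\{\theta_\eta\}$, because $\sigma\mu-\mu$ is an integral multiple of $\alpha^\vee$.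

**Example 5 ($\mathrm{PGL}_2$).** $\theta_{\eta_1}=q^{-1/2}T_\gamma T_1$ and $\alpha^\vee=2\eta_1$. For $\mu=\eta_1$ the right side of (9) is $(q-1)\theta_\mu$, so (9) says $q\,\theta_\mu T_1^{-1}=T_1\theta_\mu^{-1}$. Both sides equal $q^{1/2}T_\gamma$, as $T_\gamma^{-1}=T_\gamma$. Moreover
$$q^{1/2}(\theta_{\eta_1}+\theta_{-\eta_1})=T_\gamma T_1+qT_1^{-1}T_\gamma=T_\gamma T_1+T_1T_\gamma-(q-1)T_\gamma,$$
the element $z_h$ of Example 4. Its values are $\mathrm{triv}=2q-(q-1)=q+1$ and $\mathrm{sgn}=-2-(q-1)=-(q+1)$.

**Lemma 3.** If $z\in\mathcal H$ is central and is a combination of $T_w$ with $w$ in one class $\kappa\in X/Q$, then $\mathrm{sgn}(z)=\varepsilon(\kappa)\,\mathrm{triv}(z)$.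

The plan: show that $z$ lies in $\Theta$ and is $W$-invariant there; then observe that $\mathrm{triv}$ and a twist of $\mathrm{sgn}$ restrict to $W$-conjugate characters of $\Theta$.

**Step 1: the modules $M(\chi)$.** These test elements of $\mathcal H$ against characters of $\Theta$. For $\chi\in\mathrm{Hom}(X,\mathbb C^\times)$, extended to $\Theta$ by $\chi(\theta_\eta)=\chi(\eta)$, put $M(\chi)=\mathcal H\otimes_\Theta\chi$, with generator $v_\chi$ and basis $T_wv_\chi$, $w\in W$. Write $(w\chi)(\eta)=\chi(w^{-1}\eta)$. We claim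
$$\theta_\eta T_w\in T_w\theta_{w^{-1}\eta}+\sum_{w'\in W,\ \ell(w')<\ell(w)}T_{w'}\Theta .\tag{10}$$
For $w=1$ this is trivial. If $w=v\sigma$ with $\ell(w)=\ell(v)+1$, then by induction $\theta_\eta T_w=\theta_\eta T_vT_\sigma=\big(T_v\theta_{v^{-1}\eta}+\sum_{\ell(v')<\ell(v)}T_{v'}p_{v'}\big)T_\sigma$ with $p_{v'}\in\Theta$. By (9), $\theta_{v^{-1}\eta}T_\sigma\in T_\sigma\theta_{w^{-1}\eta}+\Theta$ and $p_{v'}T_\sigma\in T_\sigma\Theta+\Theta$. Now $T_vT_\sigma=T_w$, while $T_{v'}T_\sigma$ is a combination of $T_{v'}$ and $T_{v'\sigma}$, of length at most $\ell(v')+1<\ell(w)$; and $\ell(v)<\ell(w)$. This proves (10). Ordering $W$ by length, $M(\chi)$ thus has a filtration by $\Theta$-submodules with one-dimensional quotients of weights $w\chi$, $w\in W$.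

Call $\chi$ regular if the $w\chi$ are distinct and $\chi(\alpha^\vee)\ne1$ for all roots $\alpha$ of $H$. The nonregular $\chi$ lie in finitely many proper closed subsets of the torus $\mathrm{Hom}(X,\mathbb C^\times)$, so regular $\chi$ are Zariski dense. For regular $\chi$ each weight occurs once, so the $\chi$-eigenspace of $M(\chi)$ is $\mathbb Cv_\chi$.

**Step 2: $z\in\Theta$.** Write $z=\sum_{w\in W}T_wp_w$ with $p_w\in\Theta$. For regular $\chi$, $zv_\chi=\sum_w\chi(p_w)T_wv_\chi$. As $z$ is central, $\theta zv_\chi=z\theta v_\chi=\chi(\theta)zv_\chi$ for $\theta\in\Theta$, so $zv_\chi\in\mathbb Cv_\chi$. Hence $\chi(p_w)=0$ for $w\ne1$. Since this holds on a dense set and the $\theta_\eta$ are linearly independent, $p_w=0$ for $w\ne1$. Thus $z=p_1\in\Theta$. For every $\chi$, $z$ acts on $M(\chi)$ by the scalar $\chi(z)$, because $z\xi v_\chi=\xi zv_\chi=\chi(z)\xi v_\chi$.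

**Step 3: $\chi(z)$ is $W$-invariant in $\chi$.** We find an eigenvector of weight $\sigma\chi$ inside $M(\chi)$. For a simple $\sigma=s_\alpha$ and regular $\chi$ put $C=\frac{q-1}{1-\chi(-\alpha^\vee)}$ and $v'=T_\sigma v_\chi-Cv_\chi\ne0$. By (9),
$$\theta_\mu T_\sigma v_\chi=\chi(\sigma\mu)T_\sigma v_\chi+C\big(\chi(\mu)-\chi(\sigma\mu)\big)v_\chi .$$
Subtracting $C\theta_\mu v_\chi=C\chi(\mu)v_\chi$ gives $\theta_\mu v'=\chi(\sigma\mu)v'=(\sigma\chi)(\mu)v'$. As $z\in\Theta$, $zv'=(\sigma\chi)(z)v'$; by Step 2, $zv'=\chi(z)v'$. So $(\sigma\chi)(z)=\chi(z)$ for regular $\chi$, hence for all $\chi$ by density. Simple reflections generate $W$.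

**Step 4: comparing the two characters on $\Theta$.** The algebra $\mathcal H$ is graded by $\widetilde W/W_{\mathrm{aff}}=X/Q$, since $T_i$ has degree $0$. So $T_w\mapsto\varepsilon(w)T_w$ is an automorphism, where $\varepsilon(w)$ is the value of $\varepsilon$ on the class of $w$. Therefore $\mathrm{sgn}'(T_w)=\varepsilon(w)(-1)^{\ell(w)}$ is a character, and $\mathrm{sgn}'(z)=\varepsilon(\kappa)\,\mathrm{sgn}(z)$. For $\eta$ dominant, $\ell(t_\eta)=\langle\eta,2\check\rho\rangle$, so
$$\mathrm{triv}(\theta_\eta)=q^{\langle\eta,\check\rho\rangle},\qquad \mathrm{sgn}'(\theta_\eta)=\varepsilon(\eta)(-1)^{\langle\eta,2\check\rho\rangle}q^{-\langle\eta,\check\rho\rangle}=q^{-\langle\eta,\check\rho\rangle}.$$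
By multiplicativity this holds for all $\eta\in X$. Since $w_0\check\rho=-\check\rho$, the restriction of $\mathrm{sgn}'$ to $\Theta$ is $w_0$ applied to that of $\mathrm{triv}$. As $z\in\Theta$ is $W$-invariant by Step 3, $\mathrm{sgn}'(z)=\mathrm{triv}(z)$. Hence $\varepsilon(\kappa)\,\mathrm{sgn}(z)=\mathrm{triv}(z)$, which is the claim because $\varepsilon(\kappa)=\pm1$. $\square$

**Check at another point.** For $\mathrm{PGL}_2$ and $z_h$ of Example 4, (5) gives $R(T_\gamma T_1)\Phi(s_1)=(q-1)\Phi(s_1\gamma)+\Phi(s_1\gamma s_1)$ and $R(T_1T_\gamma)\Phi(s_1)=q\Phi(\gamma)$. So $(T_h\Phi)(s_1)=\Phi(s_1\gamma s_1)+q\Phi(\gamma)$, where $s_1\gamma s_1=s_1s_0\gamma$ has length $2$. For $\Phi=f$ this is $q^2+q=-(q+1)f(s_1)$, in accordance with the eigenvalue $-(q+1)$. For the indicator function of $\Omega$ it is $q\ne0$ at the point $s_1\notin\Omega$, so that function is not an eigenfunction.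

## 8. Counting points of length zero modulo $q$

**Proof of the Key Proposition.** *First, $\mathbf 1$ and $f$ are eigenfunctions at $\infty$.* Let $\mathbf1$ be the constant function and $f(w)=(-q)^{\ell(w)}$. By (5), $R(T_i)\mathbf1=q\mathbf1$ and $R(T_\gamma)\mathbf1=\mathbf1$; also $R(T_\gamma)f=f$, as $\ell(w\gamma)=\ell(w)$. If $\ell(ws_i)>\ell(w)$, then $(R(T_i)f)(w)=(q-1)f(w)+f(ws_i)=(q-1)f(w)-qf(w)=-f(w)$. If $\ell(ws_i)<\ell(w)$, then $f(w)=-qf(ws_i)$ and $(R(T_i)f)(w)=qf(ws_i)=-f(w)$. So $R(T_i)f=-f$. Hence $R(\xi)\mathbf1=\mathrm{triv}(\xi)\mathbf1$ and $R(\xi)f=\mathrm{sgn}(\xi)f$ for all $\xi\in\mathcal H$.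

*Second, evaluate at the trivial bundle.* Apply $T_h=R(z_h)$ (Lemma 2) to $\mathbf1$ and $f$ at $\star$, whose type is $1$ and where $f=1$:
$$\sum_yh(y)=\mathrm{triv}(z_h),\qquad\sum_yh(y)(-q)^{\ell(\mathrm{type}(y))}=\mathrm{sgn}(z_h).$$
By Lemma 2, $z_h$ is central and lives in the class $-\kappa$. Lemma 3 and $\varepsilon(-\kappa)=\varepsilon(\kappa)$ give $\mathrm{sgn}(z_h)=\varepsilon(\kappa)\,\mathrm{triv}(z_h)$. This is (2). Modulo $q$, only $y$ with $\mathrm{type}(y)\in\Omega$ survive on its left side, which is therefore $\equiv\mathcal N(h)$. $\square$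

**Proposition 4.** For every finite $k=\mathbb F_q\supset\mathbb F_p$, $a\in k^\times$ and dominant $\omega\in X^*(T)$:
$$q^{\langle\omega,\check\rho\rangle}\,\mathrm{tr}(\mathrm{Frob}_a\mid\mathrm{Kl}_G^{V_\omega})\in\mathbb Z[\zeta_p]\quad\text{and is}\quad\equiv1\pmod\lambda .$$

**Step 1: reduction to the total count.** Integrality is (3). All $\mu\le\omega$ lie in the class of $\omega$ in $X/Q$ (replacing $\omega$ by $-\omega$, depending on conventions, does not change $\varepsilon$). So the Key Proposition applies to $h=A_\omega$ and gives $\mathcal N(A_\omega)\equiv\varepsilon(\omega)\sum_yA_\omega(y)\pmod q$. Since $P_{\mu,\omega}$ has integer coefficients and constant term $1$, $P_{\mu,\omega}(q)\equiv1\pmod q$, so $\sum_yA_\omega(y)\equiv\#\overline{\mathrm{Gr}}_\omega(k)\pmod q$.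

**Step 2: $\#\overline{\mathrm{Gr}}_\omega(k)\equiv1\pmod q$.** The variety $\overline{\mathrm{Gr}}_\omega$ is a disjoint union of orbits of an Iwahori subgroup of $H(O_a)$. They are affine spaces over $k$, indexed by a subset of $\widetilde W/W$, of dimension the length of the minimal representative of the coset. Orbits of positive dimension contribute multiples of $q$, so we must show that there is exactly one orbit of dimension $0$. Such an orbit corresponds to an element of $\Omega\cong X/Q$, and there is one in each connected component of $\mathrm{Gr}$; so the connected variety $\overline{\mathrm{Gr}}_\omega$ contains at most one. It contains at least one: an orbit of minimal dimension is closed, since its boundary would consist of orbits of smaller dimension. It is then both projective and an affine space, hence a point.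

**Step 3: conclusion.** So $\mathcal N(A_\omega)\equiv\varepsilon(\omega)\pmod q$, and (4) gives the residue $\varepsilon(\omega)^2=1$ modulo $\lambda$. $\square$

## 9. From unit traces to the slope $\check\rho$

**Proof of Theorem A.** Let $a$ be a closed point of degree $d$, $k=\mathbb F_{p^d}$, $q=p^d$, $q^{1/2}=(p^{1/2})^d$, $\omega$ dominant. Let $\beta_1,\dots,\beta_m$ be the eigenvalues, via $\iota$, of $q^{\langle\omega,\check\rho\rangle}\mathrm{Frob}_a$ on $\mathrm{Kl}_G^{V_\omega}$. They are nonzero.

**Step 1: all $\beta_i$ are integral.** Over the extension of $k$ of degree $n$ the Frobenius is $\mathrm{Frob}_a^n$ and $q$ becomes $q^n$, so Proposition 4 gives $\sum_i\beta_i^n\in\mathbb Z[\zeta_p]$ for all $n\ge1$. Hence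
$$S(x)=\sum_i\frac1{1-\beta_ix}=\sum_{n\ge0}\Big(\sum_i\beta_i^n\Big)x^n$$
has $p$-adically integral coefficients and converges for $|x|_p<1$. Suppose $v_p(\beta)<0$ for some eigenvalue $\beta$, of multiplicity $m_\beta$; then $x_0=\beta^{-1}$ satisfies $|x_0|_p<1$. Let $D(x)=\prod(1-\beta'x)$ over the distinct values $\beta'$ of the $\beta_i$. Then $DS$ is a polynomial, with value $m_\beta\prod_{\beta'\ne\beta}(1-\beta'/\beta)\ne0$ at $x_0$. But $D(x_0)=0$ and $S$ converges at $x_0$, so this value is $0$, a contradiction. So $v_p(\beta_i)\ge0$ for all $i$.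

**Step 2: some $\beta_i$ is a unit.** By Proposition 4, $\sum_i\beta_i\equiv1\pmod\lambda$ is a unit, so not all $v_p(\beta_i)$ are positive.

**Step 3: reading off $\nu_a$.** By definition of $\nu_a$, the multiset $\{\frac1dv_p(\beta_i)\}$ is $\{\langle\omega,\check\rho\rangle+\langle\mu,\nu_a\rangle\}$, with $\mu$ running over the weights of $V_\omega$. Since $\nu_a$ is dominant, the minimum is attained at the lowest weight $\mu=w_0\omega$; by Steps 1 and 2 it is $0$. Hence
$$\langle w_0\omega,\nu_a\rangle=-\langle\omega,\check\rho\rangle=\langle w_0\omega,\check\rho\rangle\qquad\text{for all dominant }\omega\in X^*(T).$$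
Since $G$ is semisimple, the $w_0\omega$ span $X^*(T)_{\mathbb Q}$, so $\nu_a=\check\rho$. $\blacksquare$

The theorem of Xu–Zhu entered only to identify $\nu_a$ with the valuations of Frobenius eigenvalues on $\mathrm{Kl}_G$.

## 10. The Frobenius class modulo $\zeta_p-1$

**Proof of Theorem B.** Let $g\in G(\overline{\mathbb Q}_p)$ be $\mathrm{Frob}_a$ transported by $\iota$, or the image of $\mathrm{Fr}_a$ under a $K$-algebra map as in the statement.

**Step 1: a common representative in $T$.** By the companion identity all these elements have the same trace on every $V\in\mathrm{Rep}(G)$. The ring $\overline{\mathbb Q}_p[G]^G$ is spanned by characters and separates semisimple classes, so their semisimple parts are conjugate, say to $\tau\in T(\overline{\mathbb Q}_p)$. The map $\mu\mapsto\frac1dv_p(\mu(\tau))$ is an element of $X_*(T)_{\mathbb Q}$ whose dominant conjugate is $\nu_a=\check\rho$, by Theorem A. After $W$-conjugation, $v_p(\mu(\tau))=d\langle\mu,\check\rho\rangle$ for all $\mu\in X^*(T)$.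

**Step 2: regular semisimplicity.** For every root $\alpha$ of $G$, $v_p(\alpha(\tau))=d\langle\alpha,\check\rho\rangle\ne0$, so $\alpha(\tau)\ne1$ and $Z_G(\tau)^\circ=T$. Conjugate the semisimple part of $g$ to $\tau$. The unipotent part commutes with $\tau$; in characteristic $0$ a unipotent element lies in the identity component of any algebraic group containing it, so it lies in $Z_G(\tau)^\circ=T$ and is trivial. So $g$ is regular semisimple and conjugate to $\tau$.

**Step 3: isolating the unit eigenvalue.** Define $u\in\mathrm{Hom}(X^*(T),\overline{\mathbb Q}_p^\times)=T(\overline{\mathbb Q}_p)$ by $u(\mu)=\mu(\tau)(q^{1/2})^{-\langle\mu,2\check\rho\rangle}$, i.e. $\tau=q^{\check\rho}u$. Let $\omega$ be dominant. The eigenvalues of $q^{\langle\omega,\check\rho\rangle}g$ on $V_\omega$ are $\beta_\mu=q^{\langle\omega,\check\rho\rangle}\mu(\tau)$, of valuation $d\langle\omega+\mu,\check\rho\rangle=d\langle\mu-w_0\omega,\check\rho\rangle$, using $\langle\omega,\check\rho\rangle=-\langle w_0\omega,\check\rho\rangle$. Now $\mu-w_0\omega$ is a sum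 of simple roots, each of which pairs positively with $\check\rho$. So the valuation is $\ge0$, with equality only for $\mu=w_0\omega$, which has multiplicity one. There
$$\beta_{w_0\omega}=q^{\langle\omega,\check\rho\rangle}\,(q^{1/2})^{\langle w_0\omega,2\check\rho\rangle}\,u(w_0\omega)=u(w_0\omega).$$

**Step 4: field of definition and congruence.** By Proposition 4 over the extensions of $k$, the power sums of the $\beta_\mu$ lie in $\mathbb Z[\zeta_p]$, so by Newton's identities their characteristic polynomial has coefficients in $\mathbb Q(\zeta_p)$. The group $\mathrm{Gal}(\overline{\mathbb Q}_p/\mathbb Q_p(\zeta_p))$ permutes its roots and preserves valuations, so it fixes the unique unit root. Hence $u(w_0\omega)\in\mathbb Z_p[\zeta_p]$. Modulo the maximal ideal, the other $\beta_\mu$ vanish, so $u(w_0\omega)\equiv\sum_\mu\beta_\mu\equiv1$. The maximal ideal of $\mathbb Z_p[\zeta_p]$ is $(\zeta_p-1)$, with residue field $\mathbb F_p$, so $u(w_0\omega)\in1+(\zeta_p-1)\mathbb Z_p[\zeta_p]$. The antidominant weights $w_0\omega$ generate $X^*(T)$,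 and $1+(\zeta_p-1)\mathbb Z_p[\zeta_p]$ is a group. So $u$ takes values in it, i.e. $u\in\ker\big(T(\mathbb Z_p[\zeta_p])\to T(\mathbb F_p)\big)$. Take $u_a=u$. $\blacksquare$

**Example 6 ($G=\mathrm{SL}_2$).** On the standard representation, $q^{1/2}\mathrm{Frob}_a$ has determinant $q$ and trace $-\sum_{c\in k^\times}\psi_k(c+a/c)\equiv1\pmod\lambda$. By Theorem A its eigenvalues are a unit $\beta$ and $q/\beta$, and by Step 4 above $\beta\in1+(\zeta_p-1)\mathbb Z_p[\zeta_p]$. So $\mathrm{Frob}_a$ is conjugate to $\mathrm{diag}(q^{1/2},q^{-1/2})\cdot\mathrm{diag}(\beta^{-1},\beta)$, which is Theorem B in this case.
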